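# Generic $C^1$ Axiom A attractors carry no SRB measure

## 1. Measures carried by periodic orbits

Let $M$ be a compact Riemannian manifold without boundary, with its $C^\infty$ structure, let $\mathrm{Leb}$ be Riemannian volume on $M$, and let $f:M\to M$ be a $C^1$ diffeomorphism. Suppose $f$ has an attractor on which it stretches some directions and contracts the others. We ask whether some invariant measure on the attractor looks, along the stretched directions, like volume. Here are the precise terms.

**Axiom A.** $f$ is an Axiom A diffeomorphism if its non-wandering set $\Omega(f)$ is hyperbolic (there is a continuous $Df$-invariant splitting $T_{\Omega(f)}M=E^s\oplus E^u$ with $E^s$ uniformly contracted and $E^u$ uniformly expanded) and periodic points are dense in $\Omega(f)$. By the spectral decomposition, $\Omega(f)$ is a finite union of basic sets; each is compact, invariant and transitive.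

**Hyperbolic attractor.** A basic set $\Lambda$ is a hyperbolic attractor if it has a neighborhood $U$ with $f(\overline U)\subset U$ and $\bigcap_{n\ge0}f^n(\overline U)=\Lambda$. Its basin is $B(\Lambda)=\bigcup_{n\ge0}f^{-n}(U)$. The unstable manifold (the leaf) $W^u(x,f)$ of $x\in\Lambda$ is an injectively immersed $C^1$ submanifold tangent to $E^u$. It carries the Riemannian volume induced from $M$.

**Setting.** $\mathcal U$ is a nonempty $C^1$-open set of $C^1$ Axiom A diffeomorphisms of $M$. Each $f\in\mathcal U$ has a hyperbolic attractor $\Lambda_f$ depending continuously on $f$ (the hyperbolic continuation), and $u=\dim E^u\ge1$ on $\Lambda_f$. We write $s=\dim E^s$.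

A small example to keep in mind is the cat map: $M=\mathbb T^2$ and $f$ is induced by the matrix with rows $(2,1)$ and $(1,1)$. The eigenvalues are $\frac{3\pm\sqrt5}2$, the matrix is symmetric, and so the eigendirections $e^u,e^s$ are orthogonal. Here $\Lambda_f=M$ (take $U=M$), and $W^u(x,f)$ is the line through $x$ in direction $e^u$.

There is one class of invariant measures whose relation to leaf volume is clear at once.

**Proposition 1.** Let $f\in\mathcal U$ and let $N_0$ be the set of periodic points of $f$ in $\Lambda_f$. Then $f(N_0)=N_0$; the set $N_0\cap W^u(x,f)$ has zero volume in $W^u(x,f)$ for every $x\in\Lambda_f$; $\mathrm{Leb}(N_0)=0$; and $\nu(N_0)=1$ for every purely atomic $f$-invariant probability $\nu$ on $\Lambda_f$.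

*Proof.* Let $x\in\Lambda_f$ with $f^mx=x$. By hyperbolicity $D f^m(x)-\mathrm{Id}$ is invertible, so by the inverse function theorem $x$ is isolated among the fixed points of $f^m$. By compactness $f^m$ has finitely many fixed points in $\Lambda_f$. Hence $N_0$ is countable, and a countable set has zero volume in a manifold of dimension $u\ge1$ and in $M$. Finally, let $\nu(\{x\})=c>0$. All points $f^kx$ have the same mass $c$, so the orbit has at most $1/c$ points and $x$ is periodic. Thus all atoms of $\nu$ lie in $N_0$. $\square$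

So a single invariant set, null in every leaf, carries all purely atomic invariant measures. The hypothesis $u\ge1$ matters: if $u=0$, a leaf is a point, and the point has full volume in it.

What changes in general? Can we replace "purely atomic" by "every"? For a given $f$ the answer can be no: a $C^\infty$ element of $\mathcal U$ has on its attractor an invariant measure that is absolutely continuous along leaves (Sinai, Ruelle, Bowen), and such a measure gives mass zero to any set that is null in every leaf. The set $N$ we look for therefore cannot exist for all $f$, and we have to destroy these measures by perturbation. Nor is there a countable set of points to fall back on. We shall see that for a generic $f$ the answer is nevertheless yes.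

## 2. SRB measures and the theorem

**Subordinate partitions, SRB measures.** Let $\nu$ be an invariant Borel probability on $\Lambda_f$. A measurable partition is subordinate to the (local) unstable manifolds if for $\nu$-a.e. $x$ its element containing $x$ lies in $W^u(x,f)$ and contains a neighborhood of $x$ in that leaf. The disintegration of $\nu$ along the partition gives conditional probabilities $\nu_x$, with $\nu(A)=\int\nu_x(A)\,d\nu(x)$ for Borel $A$. An *SRB measure* for $f$ on $\Lambda_f$ is an $f$-invariant Borel probability supported on $\Lambda_f$ whose conditional measures with respect to a measurable partition subordinate to the local unstable manifolds are absolutely continuous with respect to the induced Riemannian volume.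

For the cat map, Lebesgue measure is invariant because the determinant is $1$. Cut the torus into small squares and slice each square by lines in direction $e^u$. By Fubini the conditional measures are normalized length on the slices, so Lebesgue measure is SRB. The Dirac mass at the fixed point $0$ is not: its conditional measure is a Dirac mass.

**Physical measures.** An invariant probability $\mu$ is physical for $\Lambda_f$ if $\frac1n\sum_{k<n}\delta_{f^kx}\to\mu$ weak$^*$ for Lebesgue-a.e. $x\in B(\Lambda_f)$. A result of Qiu (2011) says that for a residual set of $f\in\mathcal U$ the attractor carries a unique physical measure. We shall not use it; it explains why one asks about SRB measures for generic maps.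

**Residual sets.** A subset of $\mathcal U$ is residual if it contains a countable intersection of $C^1$-open dense subsets of $\mathcal U$. As an open subset of $\mathrm{Diff}^1(M)$, $\mathcal U$ is a Baire space, so two residual sets meet.

The problem is to decide which, if either, holds: (A) for a residual set of $f\in\mathcal U$ there is an SRB measure on $\Lambda_f$; (B) for a residual set of $f\in\mathcal U$ there is none.

**Theorem 2.** There is a residual set $\mathcal R\subset\mathcal U$ such that for every $f\in\mathcal R$ there is a Borel set $N\subset\Lambda_f$ with $f(N)=N$ and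

1. $N\cap W^u(x,f)$ has zero Riemannian volume in $W^u(x,f)$ for every $x\in\Lambda_f$, and $\mathrm{Leb}(N)=0$;
2. $\nu(N)=1$ for every $f$-invariant Borel probability $\nu$ on $\Lambda_f$.

**Corollary 3.** For $f\in\mathcal R$ there is no SRB measure on $\Lambda_f$. So (B) holds, and (A) fails.

*Proof from Theorem 2.* If $\nu$ is SRB, then $\nu(N)=\int\nu_x(N)\,d\nu(x)$ with $\nu_x$ absolutely continuous with respect to volume on $W^u(x,f)$. By part 1, $\nu_x(N)=0$ for a.e. $x$, so $\nu(N)=0$, contradicting part 2. If (A) also held, the two residual subsets of the nonempty Baire space $\mathcal U$ would intersect, which is absurd. $\square$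

Write $\lambda_f=\log|\det Df|_{E^u_f}|$ on $\Lambda_f$, and $h_\mu(f)$ for entropy.

**Corollary 4.** (a) For $f\in\mathcal R$, every invariant probability on $\Lambda_f$ has almost surely purely singular conditional measures on unstable manifolds, and none is absolutely continuous with respect to $\mathrm{Leb}$. (b) For every $f\in\mathcal U$ there is an invariant $\mu$ on $\Lambda_f$ with $h_\mu(f)=\int\lambda_f\,d\mu$; for $f\in\mathcal R$ it is not SRB. (c) The set of $f\in\mathcal U$ having an SRB measure is nevertheless dense in $\mathcal U$.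

Corollary 4 is proved in Section 9. We write $S^f_L\varphi=\sum_{k=0}^{L-1}\varphi\circ f^k$ and
$$d_0(f,g)=\sup_xd(f(x),g(x))+\sup_xd(f^{-1}(x),g^{-1}(x)).$$
If $d_0(f_i,g)\to0$, then $f_i^k\to g^k$ uniformly for each fixed $k\in\mathbb Z$.

## 3. Squeezing an interval at a fixed $C^1$ cost

To make measures singular along leaves, we want to move most of the volume of an unstable disc into a set of tiny volume, by a perturbation that is small in $C^1$. One step cannot do it. If $P$ is a diffeomorphism of the line with $|P'-1|\le\delta<\frac12$, and $A\subset[0,1]$ has $|A|\ge1-\varepsilon$ and $|P(A)|\le\varepsilon$, then $\varepsilon\ge(1-\delta)(1-\varepsilon)>\frac12(1-\varepsilon)$, so $\varepsilon>\frac13$. But many steps can, and the spatial scale $r$ may be as small as we like.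

**Lemma 5.** Let $0<\kappa\le\frac14$. There is a smooth $1$-periodic $a:\mathbb R\to\mathbb R$ with $a(t)=t$ for $|t|\le\frac12-\kappa$, $|a|\le\frac12$ and $|a'|\le\frac1\kappa$. For $r>0$ let $\Psi_t$ be the flow of $\dot z=-r\,a(z/r)$. For $t\ge0$ we have $|\Psi_t(z)-z|\le\frac{tr}2$ and $e^{-t/\kappa}\le\Psi_t'\le e^{t/\kappa}$, and
$$\operatorname{dist}(z,r(\mathbb Z+\tfrac12))\ge\kappa r\quad\Longrightarrow\quad\operatorname{dist}(\Psi_t(z),r\mathbb Z)\le\tfrac12e^{-t}r.\tag{1}$$

*Proof.* Take the $1$-periodic piecewise linear function equal to $t$ for $|t|\le\frac12-\frac\kappa2$ and of slope $-(1-\kappa)/\kappa$ on $[\frac12-\frac\kappa2,\frac12+\frac\kappa2]$. It is bounded by $\frac12$ and its slopes are bounded by $\max(1,\frac{1-\kappa}\kappa)\le\frac1\kappa$. Mollify it with a symmetric kernel of radius $<\kappa/2$. The two bounds persist. For $|t|\le\frac12-\kappa$ the kernel only sees the part where the function is the identity, and a symmetric kernel reproduces linear functions; so $a(t)=t$ there.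

The speed of the flow is at most $r/2$, and $\Psi_t'(z)=\exp\bigl(-\int_0^ta'(\Psi_\tau(z)/r)\,d\tau\bigr)$; this gives the first two bounds. For (1), write $z=r(m+t_0)$ with $m\in\mathbb Z$, $|t_0|\le\frac12-\kappa$. In the variable $z=r(m+\theta)$ the equation is $\dot\theta=-a(\theta)=-\theta$ as long as $|\theta|\le\frac12-\kappa$. So $\theta=e^{-t}t_0$ for all $t\ge0$. $\square$

If $e^{-n\delta}\le\kappa$, then $n$ applications of $\Psi_\delta$ send a set of proportion $1-2\kappa$ into the $\frac{\kappa r}2$-neighborhood of $r\mathbb Z$, a set of proportion $\kappa$. The $C^1$ distance of $\Psi_\delta$ to the identity is governed by $\delta/\kappa$ and $\delta r$, and does not grow as $r\to0$. This is where $C^1$ matters: $(r\,a(\cdot/r))'=a'(\cdot/r)$ has $\alpha$-Hölder seminorm $r^{-\alpha}[a']_\alpha$, which tends to infinity as $r\to0$.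

On $M$, the map $g$ being perturbed moves points between two squeezes. So we squeeze at $n$ different places, $gK,\dots,g^nK$, carrying along a coordinate that $g$ preserves. For this we need a *Rokhlin tower*: disjoint sets $K,gK,\dots,g^{T-1}K$ covering almost all of the mass of a given ergodic non-atomic measure. If $T$ is much larger than $n$, then on the floors $n,\dots,T-1$, which are most of the tower, nearly all the mass lies in a thin set $V$.

**The natural first attempt** is to build such sets $V_j$ for a sequence of thinness parameters going to $0$ and to put $N=\limsup V_j$. It stops at part 2 of Theorem 2, where every invariant measure of $f$ must be dealt with. Suppose $Q,fQ,\dots,f^{T-1}Q$ are disjoint, and let $p$ be periodic for $f$ with period $\pi<T$. If a point $y$ of its orbit were in $Q$, then $y=f^\pi y\in Q\cap f^\pi Q=\emptyset$. So the orbit avoids the whole tower, and a set $V$ built inside the tower may have measure $0$ for the measure on this orbit. The tower has nearly full mass for one measure, not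 for all. Similarly, an invariant measure may sit on the walls $r(\mathbb Z+\frac12)$ between the slabs that are being squeezed.

**The way past it** is to collect the points where the construction fails in a second set $E$ that is also of small volume in unstable discs, and to prove
$$\nu(V)\ge1-\varepsilon-2\nu(E)\quad\text{for every $f$-invariant probability $\nu$ on $\Lambda_f$.}$$
An invariant measure may avoid $V$, but only by charging $E$; both sets are tiny in leaf volume. It remains to construct the pair, robustly under $C^1$ perturbation.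

## 4. Charts and graph discs

**Standard facts.** Put $W^u_\varepsilon(x,f)=\{y:d(f^{-k}y,f^{-k}x)\le\varepsilon\ \forall k\ge0\}$. Fix $g_0\in\mathcal U$. We use the stable manifold theorem and persistence of hyperbolic sets in the following form (Hirsch–Pugh, *Stable manifolds and hyperbolic sets*; Hirsch–Pugh–Shub, *Invariant Manifolds*; Shub, *Global Stability of Dynamical Systems*). There are a $C^1$-open neighborhood $\mathcal N\subset\mathcal U$ of $g_0$, an open $U_0\supset\Lambda_{g_0}$ and constants $\varepsilon_0,C_0>0$, $C_h\ge1$, $\lambda_0\in(0,1)$ such that for $f\in\mathcal N$: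

* **(H1)** $f(\overline U_0)\subset U_0$, and $\Lambda_f=\bigcap_{n\ge0}f^n(\overline U_0)$ is hyperbolic and transitive; $E^u_f(x),E^s_f(x)$ depend continuously on $(x,f)$; $\|Df^{-k}|_{E^u_f}\|\le C_h\lambda_0^k$ for $k\ge0$.
* **(H2)** For $x\in\Lambda_f$, $W^u(x,f)$ is an injectively immersed $C^1$ submanifold tangent to $E^u_f$ and contained in $\Lambda_f$. The set $W^u_{2\varepsilon_0}(x,f)$ is contained in a $C^1$ embedded disc without boundary $\widehat W(x,f)\subset W^u(x,f)$, open in the leaf, of dimension $u$ and volume $\le C_0$. There is $\varrho=\varrho(f)>0$ such that every closed leafwise ball of radius $\varrho$ is compact.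

The leaf lies in $\Lambda_f$ because for $y\in W^u(x,f)$ we have $f^{-k}y\in U_0$ for large $k$, hence $y\in f^k(U_0)$ for all large $k$, and these sets are nested. The last property makes leaves complete: a leafwise Cauchy sequence eventually lies in one compact ball. All this persists when $\mathcal N$ is shrunk.

**Charts (H3).** For $q\in\Lambda_{g_0}$ take a $C^\infty$ chart $\Phi_q$ at $q$ with $\Phi_q(q)=0$, and $D\Phi_q(q)$ sending $E^u_{g_0}(q),E^s_{g_0}(q)$ to $\mathbb R^u\times0$, $0\times\mathbb R^s$. Write chart coordinates as $(v,w)$. Let $C_q\ge1$ be a Lipschitz constant for $\Phi_q^{-1}$ near $0$, and for small $\rho_q>0$ put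
$$\mathfrak B_q^+=\Phi_q^{-1}\{|v|<2\rho_q,|w|<2\rho_q\}\subset U_0,\quad\mathfrak B_q=\Phi_q^{-1}\{|v|\le\rho_q,|w|\le\rho_q\},\quad\mathfrak B_q^-=\Phi_q^{-1}\{|v|<\tfrac{\rho_q}2,|w|<\tfrac{\rho_q}2\}.$$
Choose $\rho_q$ so small that $3C_qC_h\rho_q\le\varepsilon_0$, that $\Phi_q$ is a chart on a neighborhood of $\overline{\mathfrak B_q^+}$ (with $C_q$ valid there), and, by continuity of the splitting, that for $f$ close to $g_0$ and $x\in\Lambda_f\cap\mathfrak B_q^+$
$$D\Phi_qE^s_f(x)=\{(\ell w,w)\},\qquad D\Phi_qE^u_f(x)=\{(v,\ell'v)\},\qquad\|\ell\|,\|\ell'\|\le\tfrac18,$$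
with linear maps $\ell:\mathbb R^s\to\mathbb R^u$, $\ell':\mathbb R^u\to\mathbb R^s$. Choose a finite $\mathcal Q$ with $\Lambda_{g_0}\subset\bigcup_{q\in\mathcal Q}\mathfrak B_q^-$, and shrink $\mathcal N$ so that all this holds for all $f\in\mathcal N$, $q\in\mathcal Q$, and $\Lambda_f\subset\bigcup_{q\in\mathcal Q}\mathfrak B_q^-$ (upper semicontinuity of $f\mapsto\Lambda_f$). Put $Y=\bigcup_{q\in\mathcal Q}\mathfrak B_q\supset\Lambda_f$. Note $Y\subset U_0$.

**Graph discs.** Let $B_q=\{v\in\mathbb R^u:|v|<\rho_q\}$. A *graph disc* is $\Gamma=G(B_q)$ with $q\in\mathcal Q$, $G(v)=\Phi_q^{-1}(v,\sigma(v))$, and $\sigma:B_q\to\{|w|\le\rho_q\}$ of class $C^1$ with $\|D\sigma\|\le1$. Thus $\Gamma\subset\mathfrak B_q$. Let $\zeta_\Gamma$ be the image under $G$ of normalized Lebesgue measure on $B_q$, and $m_\Gamma$ the Riemannian volume on $\Gamma$. Then $A_0^{-1}m_\Gamma\le\zeta_\Gamma\le A_0m_\Gamma$ with $A_0$ depending only on the charts. Let $\mathcal D_f$ be the set of graph discs contained in $W^u_{\varepsilon_0}(x,f)$ for some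 $x\in\Lambda_f$. Such a $\Gamma$ is a $u$-dimensional $C^1$ submanifold inside the $u$-dimensional embedded disc $\widehat W(x,f)$; hence it is open in the leaf, tangent to $E^u_f$, and contained in $\Lambda_f$.

For the cat map use linear charts with axes along $e^u,e^s$. For small $\varepsilon_0$, $W^u_{\varepsilon_0}(x)$ is the segment of radius $\varepsilon_0$ about $x$ in direction $e^u$, so the discs in $\mathcal D_g$ are graphs of constant functions $\sigma$.

**(H4)** *For $f\in\mathcal N$, every $x\in\Lambda_f$ lies in some $\Gamma\in\mathcal D_f$, and $\Gamma$ is a neighborhood of $x$ in $W^u(x,f)$.*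

*Proof.* The purpose is to extend the leaf through $x$ as a graph over the whole ball $B_q$. Let $x\in\mathfrak B_q^-$, $\Phi_q(x)=(v_0,w_0)$, and $W=W^u(x,f)$ with its leaf topology. Let $\pi$ be the $v$-component of $\Phi_q$. On the open subset $W\cap\mathfrak B_q^+$ of $W$, $\pi$ is a local $C^1$ diffeomorphism to $\mathbb R^u$ by (H3), since the tangent spaces are graphs over $\mathbb R^u$. Lifts of paths through $\pi$ are unique.

*Lifting segments.* For $v\in B_q$ let $c$ be the maximal lift in $W\cap\mathfrak B_q^+$, with $c(0)=x$, of $v_t=v_0+t(v-v_0)$, $t\in[0,1]$. Write $\Phi_q(c(t))=(v_t,w_t)$. Since $|v-v_0|<\frac32\rho_q$, the slope bound gives $|w_t'|\le\frac18|v-v_0|\le\frac3{16}\rho_q$, so $|w_t|<\frac34\rho_q$. The leaf length of $c$ is at most $2C_q|v-v_0|\le3C_q\rho_q$. By completeness $c(t)$ converges in $W$ as $t$ tends to the end of its interval of definition. The limit has $|v|\le\rho_q$, $|w|\le\frac34\rho_q$, so it lies in $\mathfrak B_q\subset\mathfrak B_q^+$, where $\pi$ is a local diffeomorphism, and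 the lift extends. Hence $c$ is defined on $[0,1]$. Put $G(v)=c(1)=\Phi_q^{-1}(v,\sigma(v))$.

*Regularity.* Choose $0=t_0<\dots<t_k=1$, open balls $D_1,\dots,D_k$ in $\mathbb R^u$, and $C^1$ local inverses $s_i:D_i\to W\cap\mathfrak B_q^+$ of $\pi$ with $v_t\in D_i$ and $s_i(v_t)=c(t)$ for $t\in[t_{i-1},t_i]$. On the convex set $D_i\cap D_{i+1}$ the maps $s_i,s_{i+1}$ agree at $v_{t_i}$, hence everywhere, by uniqueness of lifts. For $v'$ near $v$ the segment $v'_t=v_0+t(v'-v_0)$ satisfies $v'_t\in D_i$ for $t\in[t_{i-1},t_i]$. So $t\mapsto s_i(v'_t)$ on $[t_{i-1},t_i]$ defines a continuous lift starting at $s_1(v_0)=x$, and $G(v')=s_k(v')$. Thus $G=s_k$ near $v$. So $\sigma$ is $C^1$, $\|D\sigma\|\le\frac18$ by (H3), $|\sigma|<\rho_q$, and $\Gamma=G(B_q)$ is a graph disc, open in $W$, containing $x=G(v_0)$.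

*Size.* A point $y=G(v)$ is joined to $x$ by a leaf curve of length $\le3C_q\rho_q$, so $d(f^{-k}y,f^{-k}x)\le C_h\lambda_0^k\,3C_q\rho_q\le\varepsilon_0$ for all $k\ge0$. Hence $\Gamma\subset W^u_{\varepsilon_0}(x,f)$. $\square$

## 5. A pair of small sets, and the theorem deduced from it

**Proposition 6.** Let $g\in\mathcal N$ be $C^\infty$, $\mathcal W$ a $C^1$-neighborhood of $g$, $\varepsilon\in(0,1)$. There is a nonempty $C^1$-open $\mathcal O\subset\mathcal W\cap\mathcal N$ such that for every $f\in\mathcal O$ there are Borel sets $V,E\subset M$ with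

* **(P1)** $\zeta_\Gamma(V)\le\varepsilon$ and $\zeta_\Gamma(E)\le\varepsilon$ for all $\Gamma\in\mathcal D_f$; and $\mathrm{Leb}(V\cap Y)\le\varepsilon$, $\mathrm{Leb}(E\cap Y)\le\varepsilon$;
* **(P2)** $\nu(V)\ge1-\varepsilon-2\nu(E)$ for every $f$-invariant probability $\nu$ on $\Lambda_f$.

*Proof of Theorem 2 from Proposition 6.*

**Local part.** $C^\infty$ diffeomorphisms are $C^1$-dense in $\mathrm{Diff}^1(M)$. For $j\ge1$ let $\mathcal O_j$ be the union of all sets $\mathcal O$ obtained from Proposition 6 with $\varepsilon=2^{-j}$, over all $C^\infty$ $g\in\mathcal N$ and all $\mathcal W$. It is open, and dense in $\mathcal N$: a nonempty open subset of $\mathcal N$ contains a $C^\infty$ map $g$ and can serve as $\mathcal W$. Let $f\in\bigcap_{j\ge1}\mathcal O_j$, with corresponding sets $V_j,E_j$. Put $\mathcal V=\limsup V_j$, $\mathcal E=\limsup E_j$ and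
$$N=\Lambda_f\cap\bigcup_{k\in\mathbb Z}f^k(\mathcal V\cup\mathcal E),\qquad\text{so that } f(N)=N.$$

*$N$ is null.* By (P1) and Borel–Cantelli, $\zeta_\Gamma(\mathcal V\cup\mathcal E)=0$ for all $\Gamma\in\mathcal D_f$, and $\mathrm{Leb}((\mathcal V\cup\mathcal E)\cap\Lambda_f)=0$ since $\Lambda_f\subset Y$. By (H4) and the Lindelöf property each leaf is covered by countably many $\Gamma\in\mathcal D_f$, and $\zeta_\Gamma$ and $m_\Gamma$ have the same null sets. So $\mathcal V\cup\mathcal E$ is null in every leaf. Since $f$ is a diffeomorphism permuting the leaves and $N\cap W^u(x,f)\subset\bigcup_kf^k\bigl((\mathcal V\cup\mathcal E)\cap W^u(f^{-k}x,f)\bigr)$, the set $N$ is null in every leaf. In the same way $N=\bigcup_kf^k((\mathcal V\cup\mathcal E)\cap\Lambda_f)$ has $\mathrm{Leb}(N)=0$.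

*$N$ carries every invariant measure.* Let $\nu$ be $f$-invariant on $\Lambda_f$ and suppose $\nu(N)<1$. Then $\nu'=\nu(\cdot\setminus N)/\nu(M\setminus N)$ is an invariant probability on $\Lambda_f$ with $\nu'(\mathcal V\cup\mathcal E)=0$. Hence $\limsup_j\nu'(E_j)\le\nu'(\mathcal E)=0$. By (P2), $\nu'(V_j)\ge1-2^{-j}-2\nu'(E_j)\to1$, and so $\nu'(\mathcal V)\ge\limsup_j\nu'(V_j)=1$, a contradiction. So $\nu(N)=1$.

**Globalization.** $\mathcal U$ is second countable, so it is covered by countably many such neighborhoods $\mathcal N^{(l)}$, with open dense $\mathcal O^{(l)}_j\subset\mathcal N^{(l)}$. The sets $\mathcal O_j^{(l)}\cup(\mathcal U\setminus\overline{\mathcal N^{(l)}})$ are open, and dense in $\mathcal U$: a nonempty open set either meets $\mathcal U\setminus\overline{\mathcal N^{(l)}}$, or is contained in $\overline{\mathcal N^{(l)}}$, hence meets $\mathcal N^{(l)}$ and then $\mathcal O^{(l)}_j$. Let $\mathcal R$ be their intersection over all $j,l$. Any $f\in\mathcal R$ lies in some $\mathcal N^{(l)}$, hence in $\bigcap_j\mathcal O^{(l)}_j$,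 and the local part applies. $\square$

It remains to prove Proposition 6.

## 6. Time averages along unstable discs

One ingredient of $E$ will be the set of points that visit the tower too rarely. To see that it is small on every disc of every $f$ near $g$, we compare averages along discs with one measure.

**Facts for smooth maps** (Bowen, LNM 470, Theorems 4.1, 4.11, 4.12). If $g\in\mathcal N$ is $C^\infty$, then the pressure satisfies $P(-\lambda_g)=0$ on $\Lambda_g$, and the Hölder function $-\lambda_g$ has a unique equilibrium state $\mu_g$; moreover $\frac1LS^g_L\varphi(x)\to\int\varphi\,d\mu_g$ for continuous $\varphi$ and Lebesgue-a.e. $x$ in the basin.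

Since $P(-\lambda_g)=\sup_\nu(h_\nu(g)-\int\lambda_g\,d\nu)=0$, any invariant $\nu$ on $\Lambda_g$ with $h_\nu(g)\ge\int\lambda_g\,d\nu$ is an equilibrium state, so it equals $\mu_g$. By uniqueness (entropy is affine) $\mu_g$ is ergodic. By (H1), $\int\lambda_g\,d\mu_g\ge u\log(1/\lambda_0)>0$, so $h_{\mu_g}(g)>0$. An ergodic measure with an atom sits on a periodic orbit and has entropy $0$; hence $\mu_g$ is non-atomic.

**Lemma 7.** Let $f\in\mathcal N$ ($C^1$ only), $\Gamma_i\in\mathcal D_f$, $L_i\to\infty$, and $\nu_i=\frac1{L_i}\sum_{k<L_i}f^k_*\zeta_{\Gamma_i}\to\nu$ weak$^*$. Then $\nu$ is invariant, supported on $\Lambda_f$, and $h_\nu(f)\ge\int\lambda_f\,d\nu$.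

*Proof.* $\|f_*\nu_i-\nu_i\|\le2/L_i$, so $\nu$ is invariant; it lives on $\Lambda_f$ because $\Gamma_i\subset\Lambda_f$. Let $\eta>0$ and choose $\gamma\in(0,\varepsilon_0]$ with $|\lambda_f(x)-\lambda_f(y)|\le\eta$ whenever $x,y\in\Lambda_f$, $d(x,y)\le\gamma$.

**Volume estimate.** The purpose is to bound the volume of a set of points of $\Gamma$ that stay together for time $L$. For $\Gamma\in\mathcal D_f$, $x\in\Gamma$, let $D_L(x)=\{y\in\Gamma:d(f^kx,f^ky)\le\gamma,\ 0\le k<L\}$. We claim $f^{L-1}D_L(x)\subset W^u_{2\varepsilon_0}(f^{L-1}x,f)$. For $y\in D_L(x)$ the backward iterates of order $m\le L-1$ of $f^{L-1}x,f^{L-1}y$ are within $\gamma\le\varepsilon_0$. Those of order $m>L-1$ are backward iterates of $x,y\in\Gamma\subset W^u_{\varepsilon_0}(z,f)$, each within $\varepsilon_0$ of those of $z$, hence within $2\varepsilon_0$ of each other. By (H2) the $u$-volume of $f^{L-1}D_L(x)$ is at most $C_0$. As $\Gamma$ is tangent to $E^u_f$, the Jacobian of $f^{L-1}|_\Gamma$ at $y\in D_L(x)$ is $\exp S^f_{L-1}\lambda_f(y)\ge\exp(S^f_{L-1}\lambda_f(x)-L\eta)$.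 Dividing, and using $\zeta_\Gamma\le A_0m_\Gamma$,
$$\zeta_\Gamma(D_L(x))\le C\exp(-S^f_L\lambda_f(x)+L\eta),\qquad C=A_0C_0e^{\sup|\lambda_f|},\tag{2}$$
with $C$ independent of $\Gamma,x,L$.

**Entropy at finite time.** Let $\xi$ be a finite Borel partition of $\Lambda_f$ with diameters $<\gamma$ and $\nu(\partial\xi)=0$, and $\xi^L=\bigvee_{k<L}f^{-k}\xi$. If $x\in\Gamma$, the atom of $\xi^L$ containing $x$ meets $\Gamma$ inside $D_L(x)$. By (2),
$$H_{\zeta_{\Gamma_i}}(\xi^{L_i})\ge\int(S^f_{L_i}\lambda_f-L_i\eta-\log C)\,d\zeta_{\Gamma_i}=L_i\int\lambda_f\,d\nu_i-L_i\eta-\log C.$$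

**Passing to the limit.** We use Misiurewicz's inequality (Walters, *An Introduction to Ergodic Theory*, proof of Theorem 8.6). Let $0<q<L=L_i$ and $\zeta=\zeta_{\Gamma_i}$. For $0\le j<q$ the set $\{0,\dots,L-1\}$ is the union of the blocks $\{j+lq,\dots,j+lq+q-1\}$, $0\le l<\lfloor(L-j)/q\rfloor$, and at most $2q$ further integers. So
$$H_\zeta(\xi^L)\le\sum_lH_{f^{j+lq}_*\zeta}(\xi^q)+2q\log\#\xi.$$
The numbers $j+lq$ for all $j,l$ are distinct and lie in $\{0,\dots,L-1\}$. Summing over $j$, dividing by $L$ and using concavity of $H$ in the measure,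
$$\frac q{L_i}H_{\zeta_{\Gamma_i}}(\xi^{L_i})\le H_{\nu_i}(\xi^q)+\frac{2q^2}{L_i}\log\#\xi.$$
Combine with the lower bound and let $i\to\infty$. Since $\nu(\partial\xi^q)=0$ by invariance, $H_{\nu_i}(\xi^q)\to H_\nu(\xi^q)$, and $\lambda_f$ is continuous; so $\frac1qH_\nu(\xi^q)\ge\int\lambda_f\,d\nu-\eta$. Let $q\to\infty$: $h_\nu(f)\ge h_\nu(f,\xi)\ge\int\lambda_f\,d\nu-\eta$. Let $\eta\to0$. $\square$

**Lemma 8.** Let $g\in\mathcal N$ be $C^\infty$, $\varphi$ continuous on $M$, $\int\varphi\,d\mu_g<\beta$. For all sufficiently large $L$ there is $\tau>0$ such that $\int\frac1LS^f_L\varphi\,d\zeta_\Gamma<\beta$ for all $f\in\mathcal N$ with $d_0(f,g)<\tau$ and all $\Gamma\in\mathcal D_f$.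

*Proof.* **The case $f=g$.** If the inequality failed for infinitely many $L$ with some $\Gamma_L\in\mathcal D_g$, a weak$^*$ limit $\nu$ of the measures $\frac1L\sum_{k<L}g^k_*\zeta_{\Gamma_L}$ would satisfy $\int\varphi\,d\nu\ge\beta$ and, by Lemma 7, $h_\nu(g)\ge\int\lambda_g\,d\nu$. But then $\nu=\mu_g$, a contradiction. Fix $L$ for which the inequality holds for all $\Gamma\in\mathcal D_g$.

**Nearby $f$.** The purpose is to show that limits of discs in $\mathcal D_{f_i}$ are discs in $\mathcal D_g$. Suppose no $\tau$ exists. Then there are $f_i\in\mathcal N$, $d_0(f_i,g)\to0$, and $\Gamma_i\in\mathcal D_{f_i}$ with integral $\ge\beta$; after passing to a subsequence they are in the same chart $q$, graphs of $\sigma_i$, with $\Gamma_i\subset W^u_{\varepsilon_0}(x_i,f_i)$. By compactness, and since the $\sigma_i$ are bounded and $1$-Lipschitz, we may assume $x_i\to x$ and $\sigma_i\to\sigma$ uniformly; let $G(v)=\Phi_q^{-1}(v,\sigma(v))$ and $\Gamma=G(B_q)$. Since $f_i^{-m}x_i\in\overline U_0$ for all $m\ge0$, also $g^{-m}x\in\overline U_0$,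 so $x\in\bigcap_mg^m(\overline U_0)=\Lambda_g$. Passing to the limit in $d(f_i^{-k}G_i(v),f_i^{-k}x_i)\le\varepsilon_0$ gives $\Gamma\subset W^u_{\varepsilon_0}(x,g)\subset\widehat W(x,g)$.

We check that $\sigma$ is $C^1$. Let $v_0\in B_q$. By (H3) the tangent space $E^u_g$ of $\widehat W(x,g)$ at $G(v_0)$ is a graph over $\mathbb R^u$. So some neighborhood of $G(v_0)$ in $M$ meets the embedded disc $\widehat W(x,g)$ in the graph of a $C^1$ function $\psi$ defined near $v_0$. By continuity of $G$, and $G(v)\in\widehat W(x,g)$, we get $\sigma=\psi$ near $v_0$; and $\|D\sigma\|\le\frac18\le1$ by (H3). Thus $\Gamma\in\mathcal D_g$. Since $G_i\to G$ and $f_i^k\to g^k$ uniformly, $\int\frac1LS^g_L\varphi\,d\zeta_\Gamma=\lim_i\int\frac1LS^{f_i}_L\varphi\,d\zeta_{\Gamma_i}\ge\beta$, a contradiction to the choice of $L$. $\square$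

## 7. Slabs, the tower and the perturbed map

We begin the proof of Proposition 6. Shrinking, assume $\mathcal W\subset\mathcal N$ is open. Let $C_2\ge1$ depend only on the charts, with
$$\mathrm{Leb}(A\cap Y)\le C_2\max_{q\in\mathcal Q}\frac{|\Phi_q(A\cap\mathfrak B_q)|}{|\Phi_q(\mathfrak B_q)|}\quad\text{for Borel }A.$$

**Step 1: constants.** The purpose is to fix how thin the slabs are, how strong one squeeze may be, how many squeezes we need, and how tall the tower must be. Put $\kappa=\varepsilon/(30C_2)$.

Let $\delta_1>0$ be such that for every smooth vector field $Z$ with $\|Z\|_{C^0}+\|\nabla Z\|_{C^0}\le\delta_1$ the time-one map $P$ satisfies $P\circ g\in\mathcal W$. Such $\delta_1$ exists. If $Z_t$ is the flow, then $d(Z_tx,x)\le\delta_1t$, and $J(t)=DZ_t(x)v$ satisfies $\nabla_tJ=\nabla_JZ$; by Gronwall $J(t)$ differs from the parallel transport of $v$ along the orbit by at most $(e^{\delta_1t}-1)|v|$. So $P\to\mathrm{id}$ in $C^1$, and $P\circ g\to g$ in $C^1$, as $\delta_1\to0$.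

Put $\delta=\kappa\delta_1/2$. Choose $n\ge1$ with $e^{-n\delta}\le\kappa$, an integer $T\ge8n/\varepsilon$ (so $T>n$), and $\varepsilon_1=\varepsilon^2/16$.

**Step 2: slab functions.** The purpose is to find, near each $p\in\Lambda_g$, a function that grows at a controlled rate along all discs that are roughly unstable, and that keeps this property when transported by $g^j$, $|j|<T$.

For $p\in\Lambda_g$ choose $q(p)\in\mathcal Q$ with $p\in\mathfrak B_{q(p)}$, a covector $\omega_p$ with $|\omega_p|=1$ annihilating $D\Phi_{q(p)}E^s_g(p)$ (possible as $u\ge1$), and put $h_p(x)=\omega_p(\Phi_{q(p)}(x)-\Phi_{q(p)}(p))$ on $\mathfrak B^+_{q(p)}$. For $|j|<T$, $q'\in\mathcal Q$ and $x\in\mathfrak B^+_{q'}$ with $g^{-j}x\in\mathfrak B^+_{q(p)}$, let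
$$\omega_x=d(h_p\circ g^{-j}\circ\Phi_{q'}^{-1})=\omega_p\circ D(\Phi_{q(p)}\circ g^{-j}\circ\Phi_{q'}^{-1})\quad\text{at }\Phi_{q'}(x).$$
For the cat map with linear charts, $h_p$ is up to sign the $e^u$-coordinate minus its value at $p$; locally $h_p\circ g^{-j}$ is the same function times $\left(\frac{3+\sqrt5}2\right)^{-j}$, and $\omega_x$ is constant.

At $x=g^jp$, invariance of $E^s_g$ shows that $\omega_{g^jp}\ne0$ annihilates $D\Phi_{q'}E^s_g(g^jp)=\{(\ell w,w)\}$ with $\|\ell\|\le\frac18$. So $\omega_{g^jp}(0,w)=-\omega_{g^jp}(\ell w,0)$, that is,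
$$|\omega_{g^jp}|_{\mathbb R^s}|\le\tfrac18|\omega_{g^jp}|_{\mathbb R^u}|=:\tfrac18b,\qquad b\ge b_0>0,$$
with $b_0$ uniform in $p,j,q'$: the derivatives $D(\Phi_q\circ g^{-j}\circ\Phi_{q'}^{-1})$ form a finite family, invertible and continuous up to the compact closures of their domains, so $|\omega_{g^jp}|$ is bounded below, and $|\omega_{g^jp}|\le2b$.

These derivatives are uniformly continuous, and $\operatorname{dist}(\mathfrak B_{q'},M\setminus\mathfrak B_{q'}^+)>0$. So there is $R>0$ such that for all $p\in\Lambda_g$, $|j|<T$, $q'\in\mathcal Q$: $B(p,R)\subset\mathfrak B^+_{q(p)}$; and if $g^jB(p,R)$ meets $\mathfrak B_{q'}$, then $g^jB(p,R)\subset\mathfrak B^+_{q'}$ and $|\omega_x-\omega_{g^jp}|\le b_0/8\le b/8$ for $x\in g^jB(p,R)$. Let $e\in\mathbb R^u$ be a unit vector with $\omega_{g^jp}(e,0)=b$. For every linear $\ell:\mathbb R^u\to\mathbb R^s$ with $\|\ell\|\le1$ we have $|(e,\ell e)|\le\sqrt2$, so $|\omega_x(e,\ell e)-b|\le\frac b8+\frac{\sqrt2\,b}8<\frac b2$, and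
$$\omega_x(e,\ell e)\in[\tfrac b2,\tfrac{3b}2]\qquad(x\in g^jB(p,R)).\tag{3}$$

**Step 3: the tower.** The purpose is to find disjoint places at which to squeeze. Let $\mu=\mu_g$, ergodic and non-atomic. By Rokhlin's lemma there is a Borel $F\subset\Lambda_g$ with $g^jF$, $0\le j<T$, disjoint and $T\mu(F)>1-\varepsilon_1$. Partition $F$ into finitely many Borel sets of diameter $<R/2$, and by inner regularity choose compact subsets of the pieces, dropping empty ones. This gives disjoint nonempty compact sets $K_1,\dots,K_I\subset\Lambda_g$ of diameter $<R/2$ such that all $g^jK_i$ ($0\le j<T$, $i\le I$) are pairwise disjoint and $T\sum_i\mu(K_i)>1-\varepsilon_1$. Write $K=\bigcup_iK_i$, $K_i^t=\{x:d(x,K_i)<t\}$, $K^t=\bigcup_iK_i^t$. Choose $\varsigma>0$ with $8\varsigma<R/2$ and the closures of $g^j(K_i^{8\varsigma})$, $0\le j<T$, $i\le I$, pairwise disjoint. Applying $g^{-(T-1)}$, the sets $g^{-j}(K_i^{8\varsigma})$, $0\le j<T$, $i\le I$, are pairwise disjoint too. Put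
$$Q_i=\{d(\cdot,K_i)\le2\varsigma\},\quad Q=\bigcup_iQ_i,\quad O_i=K_i^{4\varsigma},\quad O=\bigcup_iO_i,\quad O_i^+=K_i^{8\varsigma}.$$
Fix $p_i\in K_i$; then $O_i^+\subset B(p_i,R)$. Let $h_i=h_{p_i}$, and $h_{i,j}=h_i\circ g^{-j}$ on $g^j(O_i^+)$, $|j|<T$. Note $h_{i,j}\circ g=h_{i,j-1}$: the map $g$ preserves the slab coordinate.

Let $\varphi:M\to[0,1]$ be continuous, $0$ on $\bigcup_{0\le j<T}g^jK$ and $1$ off $\bigcup_{0\le j<T}g^j(K^\varsigma)$. Then $\int\varphi\,d\mu\le1-T\mu(K)<\varepsilon_1$.

**Step 4: the time $L$ and the tolerance $\tau$.** The purpose is to make everything about the tower that we need stable under perturbations of $g$ that are small in $d_0$. We have $\int\varphi\,d\mu<\varepsilon_1<\varepsilon/8$, and $Y\subset U_0$ lies in the basin. By Lemma 8 with $\beta=\varepsilon_1$ and by Bowen's Theorem 4.12 we can fix $L$ and $\tau>0$ such that $\mathrm{Leb}\{x\in Y:\frac1LS_L^g\varphi(x)>\frac\varepsilon8\}<\frac\varepsilon4$ and, for $f\in\mathcal N$ with $d_0(f,g)<\tau$: $\int\frac1LS_L^f\varphi\,d\zeta_\Gamma<\varepsilon_1$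 for all $\Gamma\in\mathcal D_f$, and $|\frac1LS_L^f\varphi-\frac1LS_L^g\varphi|\le\frac\varepsilon8$ on $M$ (uniform continuity of $\varphi$, $L$ fixed). As $d_0(f,g)\to0$, the maps $g^{-m}f^m$ and $f^{-m}g^m$, $0\le m<T$, converge uniformly to the identity. Decrease $\tau$ so that $d_0(f,g)<\tau$ implies that they move points by less than $\varsigma/2$. Then for $0\le m<T$ and all $i$:

* **(c1)** $g^m(K_i^\varsigma)\subset f^m(Q_i)$, as $f^{-m}g^m(K_i^\varsigma)\subset K_i^{3\varsigma/2}$;
* **(c2)** $f^m(Q_i)\subset g^m(K_i^{5\varsigma/2})$;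
* **(c3)** $f^m(K_i^{6\varsigma})\subset g^m(K_i^{8\varsigma})$, so $f^m(K^{6\varsigma})$, $0\le m<T$, are pairwise disjoint;
* **(c4)** $f^{-m}g^m(O_i)\subset K_i^{6\varsigma}$.

**Step 5: slab estimate.** The purpose is to show that thin slabs have small volume on *every* graph disc. Let $J=\{0,\dots,T-1\}$ or $J=\{-(T-1),\dots,0\}$, $c\in\mathbb R$, $r>0$, $0<\theta\le\frac12$, and
$$V_\theta=\bigcup_{i\le I,\,j\in J}\{x\in g^j(O_i):\operatorname{dist}(h_{i,j}(x),r(\mathbb Z+c))\le\theta r\}.$$
We claim that there is $C$ independent of $r,\theta,c$ such that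
$$\zeta_\Gamma(V_\theta)\le6\theta+Cr\quad\text{for every graph disc }\Gamma.\tag{4}$$

Let $G$ parametrize $\Gamma\subset\mathfrak B_q$; it is Lipschitz with a uniform constant. Cut $B_q$ by a grid of cubes of side $t\le1$, with $t$ so small (uniformly in $\Gamma$) that for each resulting convex cell $D$, $\operatorname{diam}G(D)$ is less than all $\operatorname{dist}(g^j(\overline{O_i}),M\setminus g^j(O_i^+))$, $|j|<T$. If $G(D)$ meets no $g^j(O_i)$ with $j\in J$, it does not meet $V_\theta$. If it meets $g^j(O_i)$, $j\in J$, then $G(D)\subset g^j(O_i^+)\subset g^jB(p_i,R)$; by disjointness $(i,j)$ is unique, so $V_\theta\cap G(D)$ is determined by this pair. Let $e,b$ be as in (3) for $(p_i,j,q)$, and $F=h_{i,j}\circ G$ on $D$. By (3),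
$$\partial_eF(v)=\omega_{G(v)}(e,D\sigma(v)e)\in[\tfrac b2,\tfrac{3b}2]\quad\text{on }D.$$
Let $I'$ be the intersection of $D$ with a line parallel to $e$, an interval. On it $F$ is increasing and $F(I')$ is an interval of length $\le\frac{3b}2|I'|$. It meets at most $\frac1r(\frac{3b}2|I'|+2\theta r)+1\le\frac{3b|I'|}{2r}+2$ of the intervals of radius $\theta r$ about points of $r(\mathbb Z+c)$. Each of these has preimage in $I'$ of length $\le2\theta r/(b/2)=4\theta r/b$. So $\{v\in I':G(v)\in V_\theta\}$ has length at most $6\theta|I'|+8\theta r/b_0$. The projection of $D$ to $e^\perp$ has $(u-1)$-volume at most a constant $C_u$. Integrating over it and using $\theta\le\frac12$, the set $\{v\in D:G(v)\in V_\theta\}$ has Lebesgue measure at most $6\theta|D|+4C_ur/b_0$. The number of cells is bounded in terms of $t$ and $\rho_q$ only. Summing over the cells and dividing by $|B_q|$ gives (4).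

**Step 6: the perturbation.** The purpose is to apply the flow of Lemma 5 to the slab coordinate on the floors $1,\dots,n$. Let $a$ be as in Lemma 5. Let $\chi_i:M\to[0,1]$ be smooth, $=1$ on $K_i^{3\varsigma}$, with compact support in $O_i$. For $1\le k\le n$ let $X_{i,k}=\nabla h_{i,k}/|\nabla h_{i,k}|^2$ on $g^k(O_i^+)$. Here $dh_{i,k}\ne0$ because $\omega_{p_i}\neq0$ and $\Phi_{q(p_i)}$, $g$ are diffeomorphisms; $dh_{i,k}(X_{i,k})=1$ and $|X_{i,k}||dh_{i,k}|=1$. For $r>0$ define
$$Y_r=-\sum_{i\le I}\sum_{k=1}^nr\,a(h_{i,k}/r)\,(\chi_i\circ g^{-k})\,X_{i,k},$$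
each term extended by $0$. The terms have disjoint supports, in the sets $g^k(O_i)$, since $n<T$. As $g$ is $C^\infty$, $Y_r$ is smooth. With constants independent of $r$, $\|Y_r\|_{C^0}\le C'r$, and on each support
$$\nabla Y_r=-a'(h_{i,k}/r)\,(\chi_i\circ g^{-k})\,X_{i,k}\otimes dh_{i,k}-r\,a(h_{i,k}/r)\,\nabla\bigl((\chi_i\circ g^{-k})X_{i,k}\bigr),$$
so $\|\nabla Y_r\|_{C^0}\le\frac1\kappa+C'r$. Let $P_r$ be the time-$\delta$ map of $Y_r$, which is the time-one map of $\delta Y_r$, and let $g_r=P_r\circ g$. For small $r$,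
$$\|\delta Y_r\|_{C^0}+\|\delta\nabla Y_r\|_{C^0}\le2\delta/\kappa=\delta_1,$$
so $g_r\in\mathcal W$. Also $d_0(g_r,g)\to0$ as $r\to0$. Fix $r$ so small that moreover $d_0(g_r,g)<\tau/2$, the term $Cr$ in (4) is $\le\kappa$, and flow lines of $Y_r$ of time $\le\delta$ starting in $g^k(K_i^{5\varsigma/2})$ stay in $g^k(K_i^{3\varsigma})$, $0\le k<T$.

**Step 7: what $g_r$ does on the tower.** We claim, with $\Psi_t$ the flow of $\dot z=-r\,a(z/r)$ from Lemma 5,
$$h_{i,j}(g_r^jy)=\Psi_{n\delta}(h_i(y))\qquad(y\in Q_i,\ n\le j<T).\tag{5}$$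
For $1\le k<T$, (c2) for $g_r$ gives $g_r^{k-1}y\in g^{k-1}(K_i^{5\varsigma/2})$. So $y_k:=g(g_r^{k-1}y)\in g^k(K_i^{5\varsigma/2})$ and $h_{i,k}(y_k)=h_{i,k-1}(g_r^{k-1}y)$. If $k\le n$, the flow line from $y_k$ to $g_r^ky=P_r(y_k)$ stays in $g^k(K_i^{3\varsigma})$, where $\chi_i\circ g^{-k}=1$ and all other terms of $Y_r$ vanish; so along it $\frac d{dt}h_{i,k}=-r\,a(h_{i,k}/r)$, and $h_{i,k}(g_r^ky)=\Psi_\delta(h_{i,k-1}(g_r^{k-1}y))$. If $k>n$, then $y_k\in g^k(O_i)$ is outside $\operatorname{supp}Y_r$, so $g_r^ky=y_k$ and $h_{i,k}(g_r^ky)=h_{i,k-1}(g_r^{k-1}y)$. Induction on $k$ gives (5).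

By (1) and $e^{-n\delta}\le\kappa$: if $y\in Q_i$, $\operatorname{dist}(h_i(y),r(\mathbb Z+\frac12))\ge\kappa r$ and $n\le j<T$, then $h_{i,j}(g_r^jy)$ is within $\kappa r/2$ of $r\mathbb Z$.

## 8. The open set and the two inequalities

**Step 8: definition of $\mathcal O$, $V$ and $E$.** The purpose is to pass from the single map $g_r$ to an open set of maps. Let $\mathcal S=\bigcup_{k=1}^ng^k(O)$, which is open, and $\mathcal S_c=\operatorname{supp}Y_r$, a compact subset of $\mathcal S$. Let $\mathcal O$ be the set of $f\in\mathcal W$ with $d_0(f,g_r)<\tau'$, where $0<\tau'\le\tau/2$ is so small that for all such $f$: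

* **(o1)** $|h_{i,j}(f^jy)-h_{i,j}(g_r^jy)|<\kappa r/2$ for $y\in Q_i$, $n\le j<T$;
* **(o2)** $z\in M$, $0\le l<T$, $g_r^lz\in\mathcal S_c$ imply $f^lz\in\mathcal S$;
* **(o3)** $z\in M$, $0\le j<T$, $f^jz\in Q_i$ imply $g_r^jz\in O_i$ and $|h_i(f^jz)-h_i(g_r^jz)|<\kappa r$.

Such $\tau'$ exists because $f^l\to g_r^l$ uniformly, $0\le l<T$, as $d_0(f,g_r)\to0$. For (o1): by (c2) both points lie in $g^j(K_i^{5\varsigma/2})$, on whose compact closure, contained in $g^j(O_i^+)$, $h_{i,j}$ is uniformly continuous. For (o2): $\operatorname{dist}(\mathcal S_c,M\setminus\mathcal S)>0$. For (o3): $Q_i$ is a compact subset of $O_i$, and $h_i$ is uniformly continuous on $\overline{O_i}$.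

$\mathcal O$ is $C^1$-open and contains $g_r$, and every $f\in\mathcal O$ satisfies $d_0(f,g)<\tau$, so (c1)–(c4) hold for it. For $f\in\mathcal O$ define
$$V=\bigcup_i\bigcup_{n\le j<T}\{x\in g^j(O_i):\operatorname{dist}(h_{i,j}(x),r\mathbb Z)\le\kappa r\},\qquad E_1=\{x\in M:\tfrac1LS^f_L\varphi(x)>\tfrac\varepsilon4\},$$
$$E_2=\bigcup_i\bigcup_{0\le j<T}\{x\in g^{-j}(O_i):\operatorname{dist}(h_i(g^jx),r(\mathbb Z+\tfrac12))\le2\kappa r\},\qquad E=E_1\cup E_2.$$
Thus $E_1$ consists of points that visit the tower too rarely, and $E_2$ of points that will enter the base near a wall between slabs. We define $E_2$ with $g$ and not with $f$ because the slab estimate (4) concerns the functions $h_i\circ g^j$; the price is Case 2 in Step 10.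

**Step 9: (P1).** The purpose is to bound volumes. Estimate (4) with $J=\{0,\dots,T-1\}$, $c=0$, $\theta=\kappa$ gives $\zeta_\Gamma(V)\le7\kappa$. With $J=\{-(T-1),\dots,0\}$, $c=\frac12$, $\theta=2\kappa\le\frac12$ and $h_{i,-j}=h_i\circ g^j$ it gives $\zeta_\Gamma(E_2)\le13\kappa$. Both hold for *every* graph disc. For $\Gamma\in\mathcal D_f$, Step 4 and Markov's inequality give $\zeta_\Gamma(E_1)\le\varepsilon_1/(\varepsilon/4)=\varepsilon/4$. As $13\kappa\le\frac{13}{30}\varepsilon$, we get $\zeta_\Gamma(V)\le\varepsilon$ and $\zeta_\Gamma(E)\le\frac{13}{30}\varepsilon+\frac\varepsilon4<\varepsilon$.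

For Lebesgue measure, slice each box $\Phi_q(\mathfrak B_q)$ by the graph discs with $\sigma\equiv w$ constant: by Fubini $|\Phi_q(A\cap\mathfrak B_q)|/|\Phi_q(\mathfrak B_q)|$ is the average of $\zeta_{\Gamma_w}(A)$ over $|w|\le\rho_q$. So $\mathrm{Leb}(V\cap Y)\le7C_2\kappa<\varepsilon$ and $\mathrm{Leb}(E_2\cap Y)\le13C_2\kappa=\frac{13}{30}\varepsilon$. By Step 4, $\frac1LS^f_L\varphi>\frac\varepsilon4$ implies $\frac1LS^g_L\varphi>\frac\varepsilon8$, so $\mathrm{Leb}(E_1\cap Y)<\frac\varepsilon4$. Hence $\mathrm{Leb}(E\cap Y)<\varepsilon$.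

**Step 10: (P2).** Let $f\in\mathcal O$, and let $\nu$ be an $f$-invariant probability on $\Lambda_f$. Since $Q\subset K^{6\varsigma}$, (c3) shows that $f^jQ$, $0\le j<T$, are disjoint; applying $f^{-(T-1)}$, so are $f^{-j}Q$, $0\le j<T$. In particular $\nu(Q)\le\frac1T$.

**(i) The tower has large mass unless $\nu$ charges $E_1$.** By (c1), $\varphi=1$ off $\bigcup_{j<T}f^jQ$. So, as $0\le\varphi\le1$,
$$T\nu(Q)\ge1-\int\varphi\,d\nu=1-\int\tfrac1LS^f_L\varphi\,d\nu\ge1-\tfrac\varepsilon4-\nu(E_1).$$

**(ii) Mass away from the walls is caught by $V$.** Let $Q^{nc}=\bigcup_i\{y\in Q_i:\operatorname{dist}(h_i(y),r(\mathbb Z+\frac12))<\kappa r\}$. Let $y\in Q_i\setminus Q^{nc}$ and $n\le j<T$. By (c2), $f^jy\in g^j(O_i)$. By Step 7, $h_{i,j}(g_r^jy)$ is within $\kappa r/2$ of $r\mathbb Z$, so by (o1) $h_{i,j}(f^jy)$ is within $\kappa r$ of $r\mathbb Z$. Thus $f^jy\in V$. The sets $f^j(Q\setminus Q^{nc})$, $n\le j<T$, are disjoint, so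
$$\nu(V)\ge(T-n)\bigl(\nu(Q)-\nu(Q^{nc})\bigr)\ge T\nu(Q)-\tfrac nT-T\nu(Q^{nc}),$$
using $\nu(Q)\le1/T$.

**(iii) Mass near the walls is controlled by $E_2$.** By disjointness, $T\nu(Q^{nc})=\nu\bigl(\bigcup_{0\le j<T}f^{-j}Q^{nc}\bigr)$. Let $x\in f^{-j}Q^{nc}$, say $f^jx\in Q_i$, $0\le j<T$. We ask whether the orbit piece $fx,\dots,f^jx$ visits the places where $g$ was perturbed.

*Case 1: $f^lx\notin\mathcal S$ for all $1\le l\le j$.* By (o2), $g_r^lx\notin\mathcal S_c$ for $1\le l\le j$. Since $P_r=\mathrm{id}$ off $\mathcal S_c$ and $P_r$ is bijective, $P_r(\mathcal S_c)=\mathcal S_c$. So $g_r^lx=P_r(g(g_r^{l-1}x))\notin\mathcal S_c$ forces $g(g_r^{l-1}x)\notin\mathcal S_c$ and $g_r^lx=g(g_r^{l-1}x)$. Hence $g_r^jx=g^jx$. By (o3), $g^jx\in O_i$ and $|h_i(f^jx)-h_i(g^jx)|<\kappa r$. As $f^jx\in Q^{nc}$, we get $\operatorname{dist}(h_i(g^jx),r(\mathbb Z+\frac12))\le2\kappa r$, i.e. $x\in E_2$.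

*Case 2: $f^lx\in g^k(O)$ for some $1\le l\le j$, $1\le k\le n$.* By (c4), $f^{l-k}x\in K^{6\varsigma}$. Suppose $l\ge k$ and put $\alpha=l-k\geq 0$. Then $f^jx\in Q\subset K^{6\varsigma}$ and $f^jx\in f^{j-\alpha}(K^{6\varsigma})$ with $1\le k\le j-\alpha\le j<T$, contradicting (c3). So $l<k$, and $x\in f^m(K^{6\varsigma})$ with $m=k-l\in\{1,\dots,n-1\}$. By (c3) and invariance each $f^m(K^{6\varsigma})$ has $\nu$-measure $\nu(K^{6\varsigma})\le1/T$, so the points of Case 2 have total measure $\le n/T$.

Hence $T\nu(Q^{nc})\le\nu(E_2)+\frac nT$. Combining (i), (ii), (iii) with $2n/T\le\varepsilon/4$,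
$$\nu(V)\ge1-\tfrac\varepsilon4-\tfrac{2n}T-\nu(E_1)-\nu(E_2)\ge1-\varepsilon-2\nu(E).$$
This proves Proposition 6, and with it Theorem 2 and Corollary 3. $\square$

As a check, return to the measures that blocked the first attempt in Section 3. Let $\nu$ be the invariant measure on a periodic orbit of $f\in\mathcal O$ in $\Lambda_f$, of period less than $T$. By the argument given there, the orbit misses all $f^jQ$, $0\le j<T$. By (c1), $\varphi=1$ along it, so $\frac1LS^f_L\varphi=1>\frac\varepsilon4$, the orbit lies in $E_1$, and $\nu(E)=1$. By (c4), $V\subset\bigcup_{n\le j<T}f^j(K^{6\varsigma})$; the same argument with $K^{6\varsigma}$ in place of $Q$ gives $\nu(V)=0$. So the set $E$ cannot be omitted from (P2).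

## 9. Singular conditionals, entropy, and dense existence

*Proof of Corollary 4.* (a) Let $f\in\mathcal R$, with $N$ from Theorem 2, and let $\nu$ be an invariant probability on $\Lambda_f$. For any disintegration of $\nu$ along a partition subordinate to unstable manifolds, $1=\nu(N)=\int\nu_x(N)\,d\nu(x)$, so $\nu_x(N)=1$ for a.e. $x$, while $N$ has zero volume in $W^u(x,f)$. So $\nu_x$ is singular. Also $\nu(N)=1$ and $\mathrm{Leb}(N)=0$, so $\nu$ is not absolutely continuous with respect to $\mathrm{Leb}$.

(b) Let $f\in\mathcal U$. Take $g_0=f$ in Section 4, any $\Gamma\in\mathcal D_f$ (which exists by (H4)), and a weak$^*$ limit $\mu$ of a subsequence of $\frac1L\sum_{k<L}f^k_*\zeta_\Gamma$. Lemma 7 gives that $\mu$ is invariant on $\Lambda_f$ with $h_\mu(f)\ge\int\lambda_f\,d\mu$. Ruelle's inequality, valid for $C^1$ maps, bounds $h_\mu(f)$ by the integral of the sum of the positive Lyapunov exponents, which on the hyperbolic set $\Lambda_f$ is $\int\lambda_f\,d\mu$. So equality holds. For $f\in\mathcal R$, $\mu$ is not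 SRB by Corollary 3.

(c) $C^\infty$ elements of $\mathcal U$ are dense in $\mathcal U$, and each has an SRB measure on its attractor (Sinai, Ruelle, Bowen). $\square$
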